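
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem*{thma}{Theorem A}
\newtheorem*{thmb}{Theorem B}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}

\title{Duality for the representation ring of a\\ connected subgroup of maximal rank}


\begin{abstract}
Let $G$ be a compact connected Lie group and $H$ a closed connected subgroup of
maximal rank. If $\pi_1(G)$ and $\pi_1(H)$ have no $2$-torsion, multiplying by a Weyl
denominator of $H$, antisymmetrizing over $W(G)/W(H)$ and dividing by a Weyl denominator of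
$G$ gives an $R(G)$-linear map $f:R(H)\to R(G)$. We prove the conjecture that the pairing
$(x,y)\mapsto f(xy)$ then identifies $R(H)$ with $\mathrm{Hom}_{R(G)}(R(H),R(G))$.
The proof computes the trace dual of $R(T)$, for $T$ a maximal torus of $H$,
over its Weyl group invariants and needs no basis of $R(H)$ over $R(G)$.
Without any hypothesis on fundamental groups, we describe
$\mathrm{Hom}_{R(G)}(R(H),R(G))$ explicitly, give the exact condition under which it is a
cyclic $R(H)$-module, and show by an example that this condition can fail.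
\end{abstract}

\section{The question}

\subsection*{Restriction and a map back}
Let $G$ be a compact connected Lie group, $H$ a closed connected subgroup of maximal rank,
and $T$ a torus that is maximal in both. Restriction of representations embeds the complex
representation rings in one another,
\[
R(G)\subseteq R(H)\subseteq R(T),\qquad R(G)=R(T)^{W(G)},\quad R(H)=R(T)^{W(H)},
\]
where $W(H)\le W(G)$ are the Weyl groups. So $R(H)$ is an $R(G)$-algebra, and one may ask
whether it is dual to itself as an $R(G)$-module, and by means of which pairing.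

A pairing $(x,y)\mapsto f(xy)$ requires an $R(G)$-linear map $f:R(H)\to R(G)$, and there is
a natural candidate. For $w\in W(G)$ let $(-1)^w=\pm1$ be the determinant of $w$ on the Lie
algebra of $T$. Call $x\in R(T)$ \emph{$W(G)$-anti-symmetric} if $w(x)=(-1)^wx$ for all
$w\in W(G)$, and similarly for $H$. If $\pi_1(G)$ has no $2$-torsion, the
$W(G)$-anti-symmetric elements form a free $R(G)$-module of rank one. (This fact is recorded
in \cite{Duality} and reproved in Proposition~\ref{prop:delta}.) Fix a
generator $\delta(G)$; fix $\delta(H)$ likewise if $\pi_1(H)$ has no $2$-torsion. For a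
$W(H)$-anti-symmetric $x$ put
\[
J(x)=\sum_{\varphi\in W(G)/W(H)}(-1)^{\varphi}\varphi(x),
\]
summed over representatives of the cosets $\varphi W(H)$. Replacing $\varphi$ by $\varphi w$
with $w\in W(H)$ does not change $(-1)^\varphi\varphi(x)$, and $W(G)$ permutes the cosets;
so $J(x)$ is well defined and $W(G)$-anti-symmetric, hence divisible by $\delta(G)$ with
quotient in $R(G)$. If $x\in R(H)$, then $\delta(H)\,x$ is $W(H)$-anti-symmetric. Define
\[
f(x)=\frac{J(\delta(H)\,x)}{\delta(G)}\in R(G),\qquad F(x)(y)=f(xy)\qquad (x,y\in R(H)).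
\]
The map $f$ is $R(G)$-linear, so $F$ is a homomorphism of $R(G)$-modules from $R(H)$ to
$\mathrm{Hom}_{R(G)}(R(H),R(G))$. Replacing $\delta(G)$ by another generator multiplies $F$
by a unit of $R(G)$; replacing $\delta(H)$ by $v\,\delta(H)$, $v$ a unit of $R(H)$, replaces
$F(x)$ by $F(vx)$. So whether $F$ is an isomorphism does not depend on these choices.
The following was stated as a conjecture in \cite{Duality}.

\begin{thma}
If $\pi_1(G)$ and $\pi_1(H)$ have no $2$-torsion, then $F$ is an isomorphism of
$R(G)$-modules.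
\end{thma}

\subsection*{What simple cases suggest}
For $H=T$ and $G$ simply connected, one may take $\delta(T)=1$ and
$\delta(G)=\sum_w(-1)^we^{w\rho}$ with $\rho$ half the sum of the positive roots. The Weyl
character formula then says that $f(e^{\lambda+\rho})$ is the irreducible character of
highest weight $\lambda$, for every dominant $\lambda$.

For a case with $H\neq T$ take $G=U(3)$ and $H=U(1)\times U(2)$, so that
$R(T)=\mathbb Z[x_1^{\pm1},x_2^{\pm1},x_3^{\pm1}]$, $W(G)=S_3$, and $W(H)$ exchanges $x_2$
and $x_3$. An anti-symmetric Laurent polynomial is divisible by each relevant $x_i-x_j$, so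
we may take $\delta(G)=(x_1-x_2)(x_1-x_3)(x_2-x_3)$ and $\delta(H)=x_2-x_3$. Then
\[
f(x_1^n)=\sum_{i=1}^3\frac{x_i^n}{\prod_{j\ne i}(x_i-x_j)},\qquad
f(1)=f(x_1)=0,\quad f(x_1^2)=1,
\]
the identities behind Lagrange interpolation. Let $e_1,e_2,e_3$ be the elementary symmetric
functions of the $x_i$. The equations $x_2+x_3=e_1-x_1$, $x_2x_3=e_2-x_1(e_1-x_1)$,
$(x_2x_3)^{-1}=x_1/e_3$ and $x_1^{-1}=x_2x_3/e_3$ show that $R(H)=R(G)[x_1]$. Since $x_1$ is
a root of a monic cubic over $R(G)$ and has three conjugates, $1,x_1,x_1^2$ is a basis. The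
matrix $\bigl(f(x_1^{i+j})\bigr)_{0\le i,j\le2}$ has zeros above its antidiagonal and ones
on it, so its determinant is $-1$ and $F$ is an isomorphism.

In general no such basis is at hand. After passing to fraction fields the statement is
easy: $f$ becomes a trace form, and trace forms of separable extensions are
nondegenerate. The content of Theorem~A is integral: a linear functional with values in
$R(G)$ must have no denominators beyond those already built into $f$.

\subsection*{Beyond the conjecture}
The method needs nothing about fundamental groups until the last step. Theorem~B in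
Section~\ref{sec:B} describes $\mathrm{Hom}_{R(G)}(R(H),R(G))$ for arbitrary $G\supseteq H$
of maximal rank and gives a criterion for the existence of \emph{any} functional
$g_0:R(H)\to R(G)$ such that $x\mapsto g_0(x\,\cdot)$ is bijective. The criterion is always
met when $\pi_1(H)$ has no $2$-torsion, whatever $G$ is. It fails for a subgroup $H$ of
$\mathrm{Spin}(7)$ with $\pi_1(H)\cong\mathbb Z/2$ (Example~\ref{ex:spin7}).

\section{The smallest case by hand}\label{sec:su2}

Let $G=SU(2)$ and $H=T$. Then $A:=R(T)=\mathbb Z[t,t^{-1}]$, $W(G)=\{1,s\}$ with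
$s(t)=t^{-1}$, and $B:=R(G)=\mathbb Z[t+t^{-1}]$. The anti-symmetric elements are the
integral combinations of the $t^n-t^{-n}$, each divisible by $t-t^{-1}$. So we take
$\delta(G)=t-t^{-1}$ and $\delta(T)=1$, and
\[
f(x)=\frac{x-s(x)}{t-t^{-1}}=\frac{x}{t-t^{-1}}+s\Bigl(\frac{x}{t-t^{-1}}\Bigr)
=\mathrm{Tr}\Bigl(\frac{x}{t-t^{-1}}\Bigr).
\]
Because $\delta(G)$ changes sign under $s$, the alternating sum has become a trace.

Let $g:A\to B$ be $B$-linear. Over the fraction fields every functional is a trace
(Lemma~\ref{lem:functionals}), so $g(y)=cy+s(cy)$ for some $c\in\mathbb Q(t)$. We want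
$c=z/(t-t^{-1})$ with $z\in A$; then $g=F(z)$. Each single value of $g$ mixes $c$ with its
conjugate $s(c)$, but two values suffice to eliminate the conjugate:
\[
g(t)-t^{-1}g(1)=\bigl(ct+s(c)t^{-1}\bigr)-t^{-1}\bigl(c+s(c)\bigr)=c\,(t-t^{-1}).
\]
The left side lies in $A$. So $F$ is surjective, and it is injective because the trace form
is nondegenerate.

The general proof follows this pattern; three points have to be added.
\begin{itemize}
\item For larger $W(G)$ all conjugates $w(c)$, $w\ne1$, must be eliminated at once. This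
costs a product of factors, one for each $w\neq1$. The reflections contribute exactly the
denominator of $G$; the other $w$ can be made harmless at any given prime of $R(T)$
(Proposition~\ref{prop:dual}).
\item For $H\ne T$ we may evaluate $g$ only on $R(H)$. The trace from $R(T)$ to $R(H)$, with
the denominator of $H$ inserted, produces enough elements of $R(H)$
(Proposition~\ref{prop:relative}).
\item The denominator must be read off from the action of $W(G)$ on the lattice rather than
from the roots. The group $SO(3)$ has the same lattice $\mathbb Z$ with the same action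
$t\mapsto t^{-1}$ as $SU(2)$, so everything above applies to it verbatim; but its positive
root is the character $t$ and not $t^2$, and the root would suggest the wrong factor
$1-t^{-1}$ in place of $1-t^{-2}$.
\end{itemize}
We begin with the last point.

\section{Roots as seen by the lattice}\label{sec:roots}

\subsection*{Recollections and notation}
Let $\Lambda$ be the character lattice of $T$ and $\Lambda^\vee=\mathrm{Hom}(\Lambda,\mathbb Z)$
the cocharacter lattice. Write
\[
A=R(T)=\mathbb Z[\Lambda],\qquad B=R(G),\qquad C=R(H),\qquad W=W(G),\qquad W_H=W(H).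
\]
The ring $A$ has the $\mathbb Z$-basis $e^\lambda$ ($\lambda\in\Lambda$); it is a Laurent
polynomial ring over $\mathbb Z$, hence a unique factorization domain. It lies in the domain
$\mathbb Z[\frac12\Lambda]$, on which $W$ also acts. The \emph{support} of
$x=\sum x_\nu e^\nu$ is $\{\nu:x_\nu\ne0\}$.

Throughout, $K$ stands for $G$ or $H$, and $W_G=W$; so $R(K)=A^{W_K}$. The roots of $K$ form
a reduced root system $\Phi(K)\subset\Lambda$. Each root $\alpha$ has a coroot
$\alpha^\vee\in\Lambda^\vee$ with $\langle\alpha,\alpha^\vee\rangle=2$, and $W_K$ is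
generated by the reflections
$s_\alpha\lambda=\lambda-\langle\lambda,\alpha^\vee\rangle\alpha$. We have
$\Phi(H)\subseteq\Phi(G)$, with the same coroots. We fix a positive system $\Phi^+(G)$ and
put $\Phi^+(H)=\Phi^+(G)\cap\Phi(H)$, a positive system of $\Phi(H)$. We use freely that $W$
acts faithfully on $\Lambda$; that $W_K$ acts simply transitively on the chambers of
$\Phi(K)$ and is generated by the simple reflections; that every root of $K$ is
$W_K$-conjugate to a simple root; that a simple reflection $s_{\alpha_i}$ permutes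
$\Phi^+(K)\setminus\{\alpha_i\}$; and that
\[
\pi_1(K)\cong\Lambda^\vee/Q_K^\vee,\qquad Q_K^\vee=\text{the lattice spanned by the coroots of }K.
\]

\subsection*{Rescaled roots}
The subgroup $\langle\Lambda,\alpha^\vee\rangle\subseteq\mathbb Z$ contains
$\langle\alpha,\alpha^\vee\rangle=2$, so it is $d_\alpha\mathbb Z$ with $d_\alpha\in\{1,2\}$.
Put
\[
\tilde\alpha=d_\alpha\alpha\in\Lambda,\qquad n_\alpha=\alpha^\vee/d_\alpha\in\Lambda^\vee .
\]
Then $n_\alpha:\Lambda\to\mathbb Z$ is onto, and
\begin{equation}\label{eq:refl}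
s_\alpha\lambda=\lambda-n_\alpha(\lambda)\tilde\alpha\quad(\lambda\in\Lambda),\qquad
(1-s_\alpha)\Lambda=\mathbb Z\tilde\alpha .
\end{equation}
So $\tilde\alpha$ is determined, up to sign, by the action of $s_\alpha$ on $\Lambda$. It
depends only on $\alpha$, $\alpha^\vee$ and $\Lambda$, hence is the same whether
$\alpha\in\Phi(H)$ is regarded as a root of $H$ or of $G$.
Since $\langle w\lambda,(w\alpha)^\vee\rangle=\langle\lambda,\alpha^\vee\rangle$, we have
$d_{w\alpha}=d_\alpha$, whence $\widetilde{w\alpha}=w\tilde\alpha$ and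
$n_{w\alpha}(w\lambda)=n_\alpha(\lambda)$. We extend $n_\alpha$ linearly to $\frac12\Lambda$,
with values in $\frac12\mathbb Z$; the last identity and the first one in \eqref{eq:refl}
then hold for all $\lambda\in\frac12\Lambda$.

\begin{lemma}\label{lem:untilde}
If $\pi_1(K)$ has no $2$-torsion, then $\tilde\alpha=\alpha$ and $n_\alpha=\alpha^\vee$ for
all $\alpha\in\Phi(K)$.
\end{lemma}
\begin{proof}
Otherwise $\alpha^\vee/2\in\Lambda^\vee$ for some $\alpha$. The coroot $\alpha^\vee$ is
$W_K$-conjugate to a simple coroot, hence part of a $\mathbb Z$-basis of $Q_K^\vee$, so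
$\alpha^\vee/2\notin Q_K^\vee$. Its class in $\Lambda^\vee/Q_K^\vee\cong\pi_1(K)$ has
order $2$, a contradiction.
\end{proof}

Now put
\[
\rho_K=\tfrac12\sum_{\alpha\in\Phi^+(K)}\tilde\alpha,\qquad
D_K=\prod_{\alpha\in\Phi^+(K)}(1-e^{-\tilde\alpha})\in A,\qquad
\Delta_K=e^{\rho_K}D_K=\prod_{\alpha\in\Phi^+(K)}(e^{\tilde\alpha/2}-e^{-\tilde\alpha/2}).
\]
Here $2\rho_K\in\Lambda$, and $\Delta_K\in\mathbb Z[\frac12\Lambda]$ has its support in
$\Lambda+\rho_K$. A simple reflection $s_{\alpha_i}$ permutes the $\tilde\alpha$ with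
$\alpha\in\Phi^+(K)\setminus\{\alpha_i\}$ and changes the sign of $\tilde\alpha_i$. Hence
\begin{equation}\label{eq:Delta}
w\Delta_K=(-1)^w\Delta_K\quad(w\in W_K),\qquad s_{\alpha_i}\rho_K=\rho_K-\tilde\alpha_i .
\end{equation}
The second equation gives $n_{\alpha_i}(\rho_K)=1$ and, since $\Lambda$ is $W_K$-stable,
$w\rho_K\in\rho_K+\Lambda$ for all $w\in W_K$. If $\alpha=w\alpha_i$, then
$n_\alpha(\rho_K)=n_{\alpha_i}(w^{-1}\rho_K)\in1+n_{\alpha_i}(\Lambda)$, so
\begin{equation}\label{eq:rho}
n_\alpha(\rho_K)\in\mathbb Z\qquad\text{for all }\alpha\in\Phi(K).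
\end{equation}

\subsection*{Two lemmas on the lattice}
We need that the factors of $D_K$ are pairwise coprime, and that every nontrivial element of
$W_K$ other than a reflection moves $\Lambda$ in at least two independent directions.

\begin{lemma}\label{lem:coprime}
If $\mu,\mu'\in\Lambda$ are linearly independent, then $e^\mu-1$ and $e^{\mu'}-1$ have no
common prime factor in $A$. In particular $1-e^{-\tilde\alpha}$ and $1-e^{-\tilde\beta}$ are
coprime for distinct $\alpha,\beta\in\Phi^+(K)$.
\end{lemma}
\begin{proof}
For a linear form $\ell$ on $\Lambda\otimes\mathbb R$ let the $\ell$-width of $x\ne0$ be the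
difference between the largest and the smallest value of $\ell$ on the support of $x$.
Since $A$ is a domain, the part of highest $\ell$-degree of a product is the product of the
parts of highest $\ell$-degree, and likewise for lowest degree. So $\ell$-widths add in
products. Let a prime $p$ divide both elements. If $\ell(\mu)=0$, then $e^\mu-1$ has
$\ell$-width $0$, hence so has $p$. Thus every $\ell$ that vanishes on $\mu$ vanishes on the
differences of elements of the support of $p$, and this support lies in a translate of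
$\mathbb R\mu$. By the same argument it lies in a translate of $\mathbb R\mu'$. So it is a
single point, $p=ce^\lambda$ with $c\in\mathbb Z$, and $c$ divides the coefficients $\pm1$ of
$e^\mu-1$. So $p$ is a unit, a contradiction. The second claim follows because $\Phi(K)$ is
reduced, so $\tilde\alpha,\tilde\beta$ are linearly independent.
\end{proof}

\begin{lemma}\label{lem:rank}
If $1\neq w\in W_K$ is not one of the $s_\alpha$, $\alpha\in\Phi(K)$, then $(1-w)\Lambda$ has
rank at least $2$.
\end{lemma}
\begin{proof}
The rank is not $0$, because $w$ acts nontrivially. If it is $1$, then $w$ fixes a hyperplane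
$E\subset\Lambda\otimes\mathbb R$ pointwise. As $w$ is orthogonal for a $W_K$-invariant inner
product, it acts on $E^\perp$ as $-1$. If $E$ were not the fixed hyperplane of some
$s_\alpha$, a generic point of $E$ would lie in an open chamber, which $w$ would have to
preserve, contradicting simple transitivity. So $E$ is the fixed hyperplane of some
$s_\alpha$, and $w=s_\alpha$. (See also \cite[\S1.14]{Humphreys}.)
\end{proof}

\section{Anti-symmetric elements}\label{sec:anti}

We divide anti-symmetric elements by $\Delta_K$. Since $\rho_K$ need not lie in $\Lambda$, it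
is convenient to allow translates of $\Lambda$. Call $\tau\in\frac12\Lambda$
\emph{$K$-integral} if $n_\alpha(\tau)\in\mathbb Z$ for all $\alpha\in\Phi(K)$. Then
$\Lambda+\tau$ is $W_K$-stable by \eqref{eq:refl}, and $W_K$ acts on the span
$\mathbb Z[\Lambda+\tau]$ of the $e^\nu$, $\nu\in\Lambda+\tau$. Anti-symmetry in
$\mathbb Z[\Lambda+\tau]$ is defined as in $A$. By \eqref{eq:rho}, $\rho_K$ is
$K$-integral.

\begin{proposition}\label{prop:division}
Let $\tau$ be $K$-integral. The $W_K$-anti-symmetric elements of $\mathbb Z[\Lambda+\tau]$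
are exactly those of $\Delta_K\cdot\mathbb Z[\Lambda+\tau-\rho_K]^{W_K}$.
\end{proposition}
\begin{proof}
Products of $\Delta_K$ with invariants are anti-symmetric by \eqref{eq:Delta}. Conversely,
let $x=\sum x_\nu e^\nu$ be anti-symmetric and $\alpha\in\Phi^+(K)$. From $s_\alpha x=-x$ we
get $x_{s_\alpha\nu}=-x_\nu$. So $x_\nu=0$ if $s_\alpha\nu=\nu$, and $x$ is a sum of terms
\[
x_\nu(e^\nu-e^{s_\alpha\nu})=x_\nu e^\nu(1-e^{-n_\alpha(\nu)\tilde\alpha}),\qquad
n_\alpha(\nu)\in\mathbb Z ,
\]
one for each pair $\{\nu,s_\alpha\nu\}$ with $s_\alpha\nu\neq\nu$.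
Hence $1-e^{-\tilde\alpha}$ divides $e^{-\tau}x$ in $A$. By Lemma~\ref{lem:coprime} the
product $D_K$ divides $e^{-\tau}x$. So $x=\Delta_Kz$ with
$z\in\mathbb Z[\Lambda+\tau-\rho_K]$, and $z=x/\Delta_K$ is $W_K$-invariant.
\end{proof}

For $\tau=0$ the quotient lives on $\Lambda-\rho_K=\Lambda+\rho_K$. To get back to $A$ we
need an invariant exponent in this coset. An element of $\frac12\Lambda$ is $W_K$-invariant
if and only if all $\alpha^\vee$, $\alpha\in\Phi(K)$, vanish on it. In the proofs of our
theorems the absence of $2$-torsion enters only through the next lemma.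

\begin{lemma}\label{lem:extend}
Suppose that $\pi_1(K)$ has no $2$-torsion and $\tau\in\frac12\Lambda$ is $K$-integral. Then
$\Lambda+\tau$ contains a $W_K$-invariant element.
\end{lemma}
\begin{proof}
By Lemma~\ref{lem:untilde}, $K$-integrality says that $\tau$ takes integral values on
$Q_K^\vee$. Let $S=\Lambda^\vee\cap\mathbb Q Q_K^\vee$. Then $S/Q_K^\vee$ is the torsion
subgroup of $\Lambda^\vee/Q_K^\vee\cong\pi_1(K)$; let $m$ be its order, which is odd. For
$\gamma\in S$ both
$m\langle\tau,\gamma\rangle=\langle\tau,m\gamma\rangle$ and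
$2\langle\tau,\gamma\rangle=\langle2\tau,\gamma\rangle$ are integers, hence so is
$\langle\tau,\gamma\rangle$. As $\Lambda^\vee/S$ is torsion-free, $S$ is a direct summand of
$\Lambda^\vee$, and the homomorphism $\tau|_S:S\to\mathbb Z$ extends to $\Lambda^\vee$; that
is, some $\lambda\in\Lambda$ agrees with $\tau$ on $S$. Then $\tau-\lambda$ vanishes on all
coroots of $K$, so it is invariant.
\end{proof}

\begin{proposition}\label{prop:delta}
Suppose that $\Lambda+\rho_K$ contains a $W_K$-invariant element $\mu$; this holds if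
$\pi_1(K)$ has no $2$-torsion. Then the $W_K$-anti-symmetric elements of $A$ form a free
$R(K)$-module with generator $e^\mu\Delta_K$. Every generator $\delta(K)$ of it satisfies
$\delta(K)A=D_KA$.
\end{proposition}
\begin{proof}
If $\pi_1(K)$ has no $2$-torsion, apply Lemma~\ref{lem:extend} to $\tau=\rho_K$. Given $\mu$,
Proposition~\ref{prop:division} with $\tau=0$ describes the anti-symmetric elements as
$\Delta_K\mathbb Z[\Lambda+\rho_K]^{W_K}=\Delta_Ke^\mu A^{W_K}$. Every generator is
$v\,e^\mu\Delta_K=v\,e^{\mu+\rho_K}D_K$ with $v$ a unit of $R(K)$, hence of $A$; and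
$\mu+\rho_K\in\Lambda+2\rho_K=\Lambda$.
\end{proof}

\section{Trace duals}\label{sec:trace}

Let $L=\mathrm{Frac}(A)$, $k=L^W$ and $k_H=L^{W_H}$. For $\Gamma\le W$ we have
$A\cap L^\Gamma=A^\Gamma$. As $W$ acts faithfully, $L/L^\Gamma$ is Galois with group $\Gamma$.
So
\[
\mathrm{Tr}_{L/k}(y)=\sum_{w\in W}w(y),\qquad
\mathrm{Tr}_{k_H/k}(c)=\sum_{\varphi\in W/W_H}\varphi(c),
\]
and similarly $\mathrm{Tr}_{L/k_H}$ is the sum over $W_H$. Products of elements of $L$ with
$\Delta_K$ or $e^{\rho_K}$ are formed in $\mathrm{Frac}(\mathbb Z[\frac12\Lambda])\supseteq L$,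
on which $W$ acts as well.

\begin{lemma}\label{lem:functionals}
Every $g\in\mathrm{Hom}_B(C,B)$ has the form $g(y)=\mathrm{Tr}_{k_H/k}(cy)$ for a unique
$c\in k_H$.
\end{lemma}
\begin{proof}
Every element of $k_H$ is $y/b$ with $y\in C$ and $0\neq b\in B$: write it as $a/a'$ with
$a,a'\in A$ and multiply numerator and denominator by all $w(a')$, $1\neq w\in W$. The new
denominator is in $B$, and the new numerator is in $A\cap k_H=C$. (The same
argument with $k$ in place of $k_H$ shows $k=\mathrm{Frac}(B)$.) So $g$ extends uniquely to a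
$k$-linear map $k_H\to k$, and the trace form of the separable extension $k_H/k$ is
nondegenerate.
\end{proof}

Which $c$ occur? We first answer this for $A$ over $R(K)$, where the Galois group is
available. The difficulty is to recover $y\in L$ from the traces $\mathrm{Tr}(ya)$, which
involve all conjugates of $y$. As in Section~\ref{sec:su2}, we combine such traces with
coefficients in $A$ so that the conjugates cancel.

\begin{proposition}\label{prop:dual}
With $L^{W_K}=k$ for $K=G$ and $L^{W_K}=k_H$ for $K=H$,
\[
\{y\in L:\ \mathrm{Tr}_{L/L^{W_K}}(yA)\subseteq R(K)\}=D_K^{-1}A .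
\]
No hypothesis on $\pi_1(K)$ is needed.
\end{proposition}
\begin{proof}
Write $\mathrm{Tr}$ for the trace.

\emph{The inclusion $\supseteq$.} As $D_K^{-1}A$ is an $A$-module, it suffices to show
$\mathrm{Tr}(y)\in R(K)$ for $y\in D_K^{-1}A$. By \eqref{eq:Delta},
\[
\Delta_K\mathrm{Tr}(y)=\sum_{w\in W_K}(-1)^ww(\Delta_Ky),\qquad
\Delta_Ky=e^{\rho_K}D_Ky\in\mathbb Z[\Lambda+\rho_K].
\]
So $\Delta_K\mathrm{Tr}(y)$ lies in $\mathbb Z[\Lambda+\rho_K]$, and it is anti-symmetric. By
Proposition~\ref{prop:division} with $\tau=\rho_K$ it lies in $\Delta_KA^{W_K}$.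

\emph{The inclusion $\subseteq$.} Let $\mathrm{Tr}(yA)\subseteq R(K)$. Choose arbitrary
elements $c_w\in A$, one for each $1\neq w\in W_K$, and write
\[
\Theta=\prod_{w\ne1}\bigl(1\otimes c_w-w(c_w)\otimes1\bigr)=\sum_ia_i\otimes b_i
\ \in A\otimes_{\mathbb Z}A .
\]
For $w\in W_K$ consider the ring homomorphism $\mathrm{ev}_w:A\otimes_{\mathbb Z}A\to A$,
$a\otimes b\mapsto a\,w(b)$. If $w\ne1$, it kills the factor with index $w$, so
$\mathrm{ev}_w(\Theta)=0$; and $\mathrm{ev}_1(\Theta)=\prod_{w\neq1}(c_w-w(c_w))=:d$. Therefore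
\[
\sum_ia_i\,\mathrm{Tr}(yb_i)=\sum_{w\in W_K}w(y)\sum_ia_iw(b_i)
=\sum_{w\in W_K}w(y)\,\mathrm{ev}_w(\Theta)=y\,d .
\]
The left side lies in $A$, so
\begin{equation}\label{eq:yd}
y\prod_{w\ne1}\bigl(c_w-w(c_w)\bigr)\in A\qquad\text{for all choices of the }c_w\in A.
\end{equation}

Now fix a prime element $p$ of $A$ and choose the $c_w$ as follows.
\begin{itemize}
\item If $w=s_\alpha$ with $\alpha\in\Phi^+(K)$, let $c_w=e^{\lambda}$ with
$n_\alpha(\lambda)=1$. By \eqref{eq:refl}, $c_w-w(c_w)=e^\lambda(1-e^{-\tilde\alpha})$.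
\item If $w\ne1$ is not a reflection, Lemma~\ref{lem:rank} gives $\lambda,\lambda'\in\Lambda$
such that $\mu=\lambda-w\lambda$ and $\mu'=\lambda'-w\lambda'$ are linearly independent. Now
$e^\lambda-e^{w\lambda}=e^{w\lambda}(e^\mu-1)$, and similarly for $\lambda'$. By
Lemma~\ref{lem:coprime}, $p$ does not divide both. Let $c_w$ be $e^\lambda$ or
$e^{\lambda'}$ so that $p\nmid c_w-w(c_w)$.
\end{itemize}
Distinct positive roots have distinct reflections, so the product in \eqref{eq:yd} is
a unit of $A$ times $D_K$ times an element not divisible by $p$. Hence $yD_K$ has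
nonnegative $p$-adic valuation. This holds for every prime $p$ of the unique factorization
domain $A$, so $yD_K\in A$.
\end{proof}

We pass from $T$ to $H$. For a functional on $C$ with multiplier $c$ only the values
$\mathrm{Tr}_{k_H/k}(cy)$ with $y\in C$ are available, so we manufacture elements of $C$ as
traces of elements of $D_H^{-1}A$, and use transitivity of the trace.

\begin{proposition}\label{prop:relative}
For $c\in k_H$ one has $\mathrm{Tr}_{k_H/k}(cC)\subseteq B$ if and only if
$c\in\dfrac{D_H}{D_G}A$.
\end{proposition}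
\begin{proof}
Let $\mathrm{Tr}_{k_H/k}(cC)\subseteq B$ and $a\in A$. By Proposition~\ref{prop:dual} for
$H$, the element $h(a)=\mathrm{Tr}_{L/k_H}(a/D_H)$ lies in $C$. Hence
\[
\mathrm{Tr}_{L/k}\Bigl(\frac{c}{D_H}\,a\Bigr)
=\mathrm{Tr}_{k_H/k}\bigl(c\,h(a)\bigr)\in B\qquad\text{for all }a\in A,
\]
and Proposition~\ref{prop:dual} for $G$ gives $c/D_H\in D_G^{-1}A$.

Conversely, let $c\in k_H\cap\frac{D_H}{D_G}A$. This set is stable under multiplication by
$C$, so it suffices to show $\mathrm{Tr}_{k_H/k}(c)\in B$. By \eqref{eq:Delta},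
\[
\Delta_G\mathrm{Tr}_{k_H/k}(c)=\sum_{\varphi\in W/W_H}(-1)^\varphi\varphi(\Delta_Gc).
\]
Here $D_Gc\in D_HA\subseteq A$, so $\Delta_Gc=e^{\rho_G}D_Gc$ lies in the $W$-stable group
$e^{\rho_G}A=\mathbb Z[\Lambda+\rho_G]$.
So $\Delta_G\mathrm{Tr}_{k_H/k}(c)$ lies in $\mathbb Z[\Lambda+\rho_G]$; it is
$W$-anti-symmetric because $\mathrm{Tr}_{k_H/k}(c)$ is $W$-invariant. By
Proposition~\ref{prop:division} with $\tau=\rho_G$ it lies in $\Delta_GB$.
\end{proof}

\section{Proof of Theorem A}\label{sec:A}

\begin{proposition}\label{prop:core}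
Suppose that the $W$-anti-symmetric and the $W_H$-anti-symmetric elements of $A$ have
generators $\delta(G)$ over $B$ and $\delta(H)$ over $C$ with
\[
\delta(G)A=D_GA\qquad\text{and}\qquad \delta(H)A=D_HA .
\]
Then $F$, defined with these generators, is an isomorphism, and it is $R(H)$-linear for the
action $(x\cdot g)(y)=g(xy)$ on $\mathrm{Hom}_B(C,B)$.
\end{proposition}
\begin{proof}
The sign $(-1)^\varphi$ is absorbed by $\varphi(\delta(G))=(-1)^\varphi\delta(G)$:
\[
f(x)=\sum_{\varphi}\frac{(-1)^\varphi\varphi(\delta(H)x)}{\delta(G)}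
=\sum_\varphi\varphi\Bigl(\frac{\delta(H)x}{\delta(G)}\Bigr)
=\mathrm{Tr}_{k_H/k}(ux),\qquad u=\frac{\delta(H)}{\delta(G)} .
\]
The element $u$ lies in $k_H$, since $w\in W_H$ multiplies both $\delta(H)$ and $\delta(G)$
by $(-1)^w$; and $u\neq0$. So $F(x)=\mathrm{Tr}_{k_H/k}(ux\,\cdot)$. By
Lemma~\ref{lem:functionals} and Proposition~\ref{prop:relative}, the functionals in
$\mathrm{Hom}_B(C,B)$ are the $\mathrm{Tr}_{k_H/k}(c\,\cdot)$ with
\[
c\in k_H\cap\frac{D_H}{D_G}A=k_H\cap uA=u(k_H\cap A)=uC ,
\]
and $c$ is determined by the functional. So $x\mapsto F(x)$ is a bijection from $C$ to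
$\mathrm{Hom}_B(C,B)$. The linearity is $F(x'x)(y)=f(x'xy)=F(x)(x'y)$.
\end{proof}

\begin{proof}[Proof of Theorem A]
If $\pi_1(G)$ and $\pi_1(H)$ have no $2$-torsion, Proposition~\ref{prop:delta} for $K=G$ and
for $K=H$ provides the hypotheses of Proposition~\ref{prop:core}.
\end{proof}

\section{Arbitrary fundamental groups}\label{sec:B}

Proposition~\ref{prop:relative} holds for all $G\supseteq H$ of maximal rank. We now describe
the resulting $R(H)$-module and determine when it is cyclic. Put
\[
\Delta_{G/H}=\frac{\Delta_G}{\Delta_H}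
=\prod_{\alpha\in\Phi^+(G)\setminus\Phi(H)}(e^{\tilde\alpha/2}-e^{-\tilde\alpha/2}),\qquad
\sigma=\rho_G-\rho_H=\tfrac12\sum_{\alpha\in\Phi^+(G)\setminus\Phi(H)}\tilde\alpha .
\]
By \eqref{eq:Delta}, $\Delta_{G/H}$ is $W_H$-invariant; by \eqref{eq:rho} for $G$ and $H$,
$\sigma$ is $H$-integral. So $\Lambda+\sigma$ is $W_H$-stable.

\begin{thmb}
Let $G$ be any compact connected Lie group and $H$ any closed connected subgroup of maximal
rank.
\begin{enumerate}
\item The map
$z\mapsto\bigl(y\mapsto\sum_{\varphi\in W/W_H}\varphi(zy/\Delta_{G/H})\bigr)$ is an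
isomorphism of $R(H)$-modules
\[
\mathbb Z[\Lambda+\sigma]^{W_H}\cong\mathrm{Hom}_{R(G)}(R(H),R(G)).
\]
\item The following are equivalent:
\begin{enumerate}
\item there is $g_0\in\mathrm{Hom}_{R(G)}(R(H),R(G))$ such that $x\mapsto g_0(x\,\cdot)$ is
an isomorphism $R(H)\to\mathrm{Hom}_{R(G)}(R(H),R(G))$;
\item $\mathrm{Hom}_{R(G)}(R(H),R(G))$ is a cyclic $R(H)$-module;
\item there is $\lambda\in\Lambda$ with
$\langle\lambda,\alpha^\vee\rangle=\langle\sigma,\alpha^\vee\rangle$ for all
$\alpha\in\Phi(H)$.
\end{enumerate}
\item These conditions hold whenever $\pi_1(H)$ has no $2$-torsion, for every $G$; in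
particular they hold for $H=T$.
\item The module of $W(G)$-anti-symmetric elements of $R(T)$ is cyclic over $R(G)$ if and
only if $\Lambda+\rho_G$ contains a $W(G)$-invariant element; likewise for $H$. Whenever both
modules are cyclic, so that $\delta(G)$ and $\delta(H)$ exist, $F$ is an isomorphism, with no
assumption on fundamental groups.
\end{enumerate}
\end{thmb}

\begin{proof}[Proof of part 1]
By Lemma~\ref{lem:functionals} and Proposition~\ref{prop:relative},
$c\mapsto\mathrm{Tr}_{k_H/k}(c\,\cdot)$ identifies $k_H\cap\frac{D_H}{D_G}A$ with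
$\mathrm{Hom}_B(C,B)$, $C$-linearly. Multiplication by
$\Delta_{G/H}=e^\sigma D_G/D_H$ maps $\frac{D_H}{D_G}A$ bijectively onto
$e^\sigma A=\mathbb Z[\Lambda+\sigma]$. As $\Delta_{G/H}$ is $W_H$-invariant, $c$ is
$W_H$-invariant if and only if $z=c\,\Delta_{G/H}$ is. So it maps
$k_H\cap\frac{D_H}{D_G}A$ onto $\mathbb Z[\Lambda+\sigma]^{W_H}$.
\end{proof}

A $W_H$-invariant exponent $\mu\in\Lambda+\sigma$ makes this module free of rank one, on
$e^\mu$. The point of the next lemma is the converse. It compares leading exponents: if $\mu$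
is the leading exponent of a generator, then $\nu-\mu$ is dominant for every dominant
exponent $\nu$, including those on the walls, and this forces $\mu$ onto every wall.

\begin{lemma}\label{lem:cyclic}
Let $\tau$ be $K$-integral. The $R(K)$-module $M=\mathbb Z[\Lambda+\tau]^{W_K}$ is cyclic if
and only if $\Lambda+\tau$ contains a $W_K$-invariant element $\mu$. In that case
$M=e^\mu R(K)$ is free of rank one.
\end{lemma}
\begin{proof}
If $\mu$ exists, multiplication by $e^\mu$ maps $R(K)=\mathbb Z[\Lambda]^{W_K}$
isomorphically onto $M$.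

Conversely, let $M=R(K)m$. Call $\nu\in\frac12\Lambda$ dominant if
$\langle\nu,\alpha^\vee\rangle\ge0$ for all $\alpha\in\Phi^+(K)$; it is enough to test
simple roots, and one may replace $\alpha^\vee$ by $n_\alpha$. Every $W_K$-orbit contains a
dominant element $\nu$, and $\nu-w\nu$ is then a nonnegative combination of positive roots
for every $w\in W_K$. Choose a linear form $\ell$ on $\Lambda\otimes\mathbb R$ that is
injective on $\Lambda\otimes\mathbb Q$ and positive on $\Phi^+(K)$. Let the top exponent of a
nonzero element of $\mathbb Z[\frac12\Lambda]$ be the $\ell$-largest element of its support.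
Top exponents add in products. The support of a $W_K$-invariant element is
$W_K$-stable, so its top exponent is the $\ell$-largest element of an orbit, hence dominant.

The module $M$ is nonzero, since it contains orbit sums; let $\mu$ be the top exponent of
$m\ne0$. For each dominant $\nu\in\Lambda+\tau$ the orbit sum
of $e^\nu$ lies in $M$ and has top exponent $\nu$. It equals $rm$ with $r\in R(K)$, so
$\nu-\mu$ is the top exponent of $r$, and
\begin{equation}\label{eq:dominant}
\nu-\mu\ \text{ is dominant for every dominant }\nu\in\Lambda+\tau .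
\end{equation}
Let $\alpha_i$ be a simple root of $K$. As $n_{\alpha_i}(\tau)\in\mathbb Z$ and
$n_{\alpha_i}:\Lambda\to\mathbb Z$ is onto, there is $\nu_0\in\Lambda+\tau$ with
$n_{\alpha_i}(\nu_0)=0$. As the simple coroots are linearly independent, there is
$\kappa\in\Lambda$ with $n_{\alpha_i}(\kappa)=0$ and $n_{\alpha_j}(\kappa)>0$ for the other
simple roots $\alpha_j$. For large $n$ the element $\nu=\nu_0+n\kappa$ is dominant with
$n_{\alpha_i}(\nu)=0$. By \eqref{eq:dominant}, $-n_{\alpha_i}(\mu)=n_{\alpha_i}(\nu-\mu)\ge0$,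
while $n_{\alpha_i}(\mu)\ge0$ because $\mu$ is dominant. So $n_{\alpha_i}(\mu)=0$ for every
simple root, and $\mu$ is $W_K$-invariant.
\end{proof}

\begin{proof}[Proof of part 2]
The $R(H)$-module $\mathrm{Hom}_B(C,B)$ is torsion-free by part 1, because
$\mathbb Z[\Lambda+\sigma]$ lies in the domain $\mathbb Z[\frac12\Lambda]$; it is nonzero,
since orbit sums give nonzero elements of $\mathbb Z[\Lambda+\sigma]^{W_H}$. Condition (a)
says that it is generated by $g_0$ and that $g_0$ has zero annihilator. So (a) implies (b);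
and if (b) holds, a generator is nonzero and, by torsion-freeness, may serve as $g_0$.

By part 1 and Lemma~\ref{lem:cyclic} for $K=H$ and $\tau=\sigma$, (b) holds if and only if
some $\mu=\sigma-\lambda$ with $\lambda\in\Lambda$ is $W_H$-invariant, that is, vanishes
under all $\alpha^\vee$ with $\alpha\in\Phi(H)$. This is (c).
\end{proof}

\begin{proof}[Proof of part 3]
As $\sigma$ is $H$-integral, Lemma~\ref{lem:extend} for $K=H$ and $\tau=\sigma$ gives a
$W_H$-invariant element $\sigma-\lambda$ with $\lambda\in\Lambda$, which is (c). For $H=T$ the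
group $\pi_1(T)\cong\Lambda^\vee$ is torsion-free (and (c) is an empty condition).
\end{proof}

\begin{proof}[Proof of part 4]
By Proposition~\ref{prop:division} with $\tau=0$, and since $2\rho_K\in\Lambda$, the
$W_K$-anti-symmetric elements of $A$ form the module
$\Delta_K\mathbb Z[\Lambda+\rho_K]^{W_K}$. By Lemma~\ref{lem:cyclic} with $\tau=\rho_K$ it is
cyclic if and only if $\Lambda+\rho_K$ contains a $W_K$-invariant element. In that case
Proposition~\ref{prop:delta} shows that it is free of rank one and that every generator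
satisfies $\delta(K)A=D_KA$. When both modules are cyclic, $f$ and $F$ are therefore defined
as before: $J(\delta(H)x)$ is a $W$-anti-symmetric element of $A$, hence in $\delta(G)B$.
Proposition~\ref{prop:core} applies.
\end{proof}

\section{Two examples}

The hypothesis on $\pi_1(H)$ in Theorem~A cannot simply be dropped, even for simply connected
$G$.

\begin{example}\label{ex:spin7}
Let $G=\mathrm{Spin}(7)$ and let $H$ be the preimage of $SO(4)\times SO(3)\subset SO(7)$. It
has maximal rank. It is connected: its image is connected, and the kernel of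
$\mathrm{Spin}(7)\to SO(7)$ is central, so it lies in every maximal torus of
$\mathrm{Spin}(7)$; one of these is contained in $H$, hence in its identity component. In the
usual coordinates, with $e_1,e_2,e_3$ now the standard basis of $\mathbb Z^3$,
\[
\Lambda=\mathbb Z^3\cup\bigl(\mathbb Z^3+(\tfrac12,\tfrac12,\tfrac12)\bigr),\qquad
\Lambda^\vee=\{n\in\mathbb Z^3:\ n_1+n_2+n_3\ \text{even}\}.
\]
The roots of $G$ are $\pm e_i\pm e_j$ ($i<j$) and $\pm e_i$, with coroots $\pm e_i\pm e_j$ and
$\pm2e_i$; these span $\Lambda^\vee$, so $\pi_1(G)=0$ and, by Lemma~\ref{lem:untilde},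
$\tilde\alpha=\alpha$ for all roots. For $H$ we have
\[
\Phi(H)=\{\pm e_1\pm e_2,\ \pm e_3\},\qquad
Q_H^\vee=\langle e_1+e_2,\ e_1-e_2,\ 2e_3\rangle .
\]
The lattice $Q_H^\vee$ has index $4$ in $\mathbb Z^3$ and $\Lambda^\vee$ has index $2$, so
$\pi_1(H)\cong\mathbb Z/2$. With the positive roots $e_i\pm e_j$ ($i<j$) and $e_i$, those
outside $\Phi(H)$ are $e_1\pm e_3$, $e_2\pm e_3$, $e_1$, $e_2$, so
$\sigma=(\frac32,\frac32,0)$. The coroots of $H$ span $\mathbb Q^3$. So condition (c) of
Theorem~B would force $\lambda=\sigma$; but $\sigma\notin\Lambda$, since it has both integral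
and half-integral coordinates. Hence \emph{no} functional
$g_0\in\mathrm{Hom}_{R(G)}(R(H),R(G))$ gives a bijection
$x\mapsto g_0(x\,\cdot)$ from $R(H)$ to $\mathrm{Hom}_{R(G)}(R(H),R(G))$. There is no
$\delta(H)$ either, by part 4 of Theorem~B: $0$ is the only $W_H$-invariant vector, and
$\rho_H=(1,0,\frac12)\notin\Lambda$.
\end{example}

On the other hand, the hypotheses of Theorem~A are not necessary.

\begin{example}
Let $G=SO(3)$ and $H=T$, so $\pi_1(G)=\mathbb Z/2$. Here $A=\mathbb Z[t^{\pm1}]$ with
$t=e^\alpha$, $\alpha$ the positive root. Since $\langle\Lambda,\alpha^\vee\rangle=2\mathbb Z$,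
we have $\tilde\alpha=2\alpha$, so $\rho_G=\alpha\in\Lambda$ and $0\in\Lambda+\rho_G$. By
Proposition~\ref{prop:delta} we may take $\delta(G)=\Delta_G=t-t^{-1}$ and $\delta(T)=1$, and
by part 4 of Theorem~B, $F$ is an isomorphism. This is the computation of
Section~\ref{sec:su2}.
\end{example}

\begin{thebibliography}{9}

\bibitem{Duality}
\emph{A Duality Theorem For The Representation Ring Of A Compact Connected Lie Group},
\url{http://www.projecteuclid.org/accountAjax/Download?downloadType=journal%20article&urlId=10.1215%2Fijm%2F1256051351&isResultClick=True}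
(doi: \url{10.1215/ijm/1256051351&isresultclick=true}).

\bibitem{Humphreys}
Humphreys, \emph{Reflection Groups and Coxeter Groups}.

\end{thebibliography}

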